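# Contracting $2n+2$ points of $\mathbb E^n$ needs $2n$ dimensions

## Reflecting a point of the line

Take three points on the line, at $0,\ 1,\ -2$, and three new positions for them, $0,\ -1,\ -2$. The first and third points stay, and the second is reflected in the first. The three distances change as follows: between the first and second, $1\to1$; between the first and third, $2\to 2$; between the second and third, $3\to 1$. No distance has grown.

Can we get from the old positions to the new ones by a continuous motion during which no distance ever grows? On the line we cannot. The distance between the first two points is $1$ at both ends, so it would have to be $1$ at all times. Then the difference $x_2(t)-x_1(t)$ is a continuous function with values in $\{1,-1\}$, hence constant, but it has to go from $1$ to $-1$.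

In the plane we can. Keep the first and third points fixed and move the second along the half circle $(\cos\theta,\sin\theta)$, $0\le\theta\le\pi$. Its distance to the origin stays $1$, and its squared distance to $(-2,0)$ is $(\cos\theta+2)^2+\sin^2\theta=5+4\cos\theta$, which decreases from $9$ to $1$. One extra dimension was needed, and it was enough.

Dropping the third point leaves the pair $(0,1)$, $(0,-1)$, which already cannot be contracted continuously on the line. So the line is understood: two points can need two dimensions. In higher dimensions we ask how much extra room is needed, and how few points can need it.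

## The dimensions $2n$ and $2n-1$

**Definition (contraction).** Let $p=(p_1,\dots,p_N)$ and $q=(q_1,\dots,q_N)$ be configurations of $N$ points in Euclidean space $\mathbb E^n$. If $|p_i-p_j|\ge|q_i-q_j|$ for all $i,j$, then $q$ is a contraction of $p$.

**Definition (continuous contraction).** Regard $\mathbb E^n\subseteq\mathbb E^m$ for $m\ge n$. A continuous contraction from $p$ to $q$ in $\mathbb E^m$ is a continuous motion $p(t)=(p_1(t),\dots,p_N(t))$, $0\le t\le1$, with $p_i(t)\in\mathbb E^m$, $p(0)=p$, $p(1)=q$, such that every $|p_i(t)-p_j(t)|$ is weakly decreasing in $t$.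

Doubling the dimension always gives enough room. This is a result of Bezdek and Connelly, and the motion can be written down:
$$p_i(t)=\Big(\tfrac{p_i+q_i}2+\cos(\pi t)\,\tfrac{p_i-q_i}2,\ \ \sin(\pi t)\,\tfrac{p_i-q_i}2\Big)\in\mathbb E^n\oplus\mathbb E^n. \tag{1}$$
To check it, fix $i,j$ and put $u=\frac12\big((p_i-p_j)+(q_i-q_j)\big)$, $v=\frac12\big((p_i-p_j)-(q_i-q_j)\big)$. Then
$$|p_i(t)-p_j(t)|^2=|u+\cos(\pi t)v|^2+\sin^2(\pi t)|v|^2=|u|^2+|v|^2+2\cos(\pi t)\,u\cdot v ,$$
and $u\cdot v=\frac14\big(|p_i-p_j|^2-|q_i-q_j|^2\big)\ge0$, so the distance decreases. In the opening example this is exactly the half circle.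

Bezdek and Connelly also show that few points need less room: if $N\le 2n$ and $q$ is a contraction of $p$ in $\mathbb E^n$, there is a continuous contraction in $\mathbb E^{2n-1}$. We quote this and use it only for $n\ge2$ (for $n=1$ the pair $(0,1)$, $(0,-1)$ above has no continuous contraction in $\mathbb E^1$). In the other direction, "Making contractions continuous: a problem related to the Kneser-Poulsen conjecture" (http://math.bard.edu/mbelk/Contractions.pdf) states that for every $n$ there are $p$ and $q$ in $\mathbb E^n$ such that $q$ is a contraction of $p$ and there is no continuous contraction in $\mathbb E^{2n-1}$; the known construction uses $(n+1)^2$ points. It asks whether fewer than $(n+1)^2$ points can do this, for each $n\ge2$. In the plane, nine points are known to suffice and four never do.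

The answer is yes for every $n\ge 2$, since $(n+1)^2-(2n+2)=(n+1)(n-1)>0$ and the following holds.

**Theorem A.** Let $n\ge2$. There are configurations $p,q$ of $2n+2$ points in $\mathbb E^n$ such that $q$ is a contraction of $p$ and there is no continuous contraction from $p$ to $q$ in $\mathbb E^{2n-1}$.

**Theorem A′ (local form).** For the $p,q$ of Theorem A there is $\varepsilon_0>0$ such that no configuration $x$ in $\mathbb E^{2n-1}$ satisfies $|q_i-q_j|\le|x_i-x_j|\le|p_i-p_j|$ for all $i,j$ together with
$$0<\max_{i,j}\big(|x_i-x_j|^2-|q_i-q_j|^2\big)<\varepsilon_0 .$$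

**Corollary.** For $n\ge 2$, such configurations exist for every $N\ge2n+2$, and for no $N\le2n$. So the minimal number of points is $2n+1$ or $2n+2$.

**Theorem B.** Let $n\ge2$ and $N=2n+1$. If $q$ is a contraction of $p$ in $\mathbb E^n$ and some $n+1$ indices carry congruent subconfigurations in $p$ and $q$, then there is a continuous contraction from $p$ to $q$ in $\mathbb E^{2n-1}$.

In our example for Theorem A, $n+1$ of the points do not move. Hence, among pairs $(p,q)$ having $n+1$ congruently placed points, the minimal number is exactly $2n+2$: Theorem A gives the example, Theorem B excludes $2n+1$ points, and the quoted result excludes $2n$ or fewer. Whether some pair of $2n+1$ points without this property works is not settled here.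

The corollary follows from Theorem A at once. The second half is the quoted result. For $N>2n+2$, append extra points with arbitrary $q$-positions, and with $p$-positions so far from the old points and from each other that the contraction inequalities hold. A continuous contraction of the larger configuration would restrict to one of the first $2n+2$ points.

## Configurations as quadratic forms

Let $x=(x_1,\dots,x_N)$ be a configuration, and let $\Lambda=\{\lambda\in\mathbb R^N:\sum_i\lambda_i=0\}$, of dimension $N-1$. Put
$$X(\lambda)=\Big|\sum_i\lambda_ix_i\Big|^2\qquad(\lambda\in\Lambda).$$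
Since $\sum_i\lambda_i=0$, the vector $\sum\lambda_ix_i$ does not depend on the choice of origin. We need three facts about this form.

First, $X$ is determined by the distances, and depends linearly on their squares:
$$X(\lambda)=-\sum_{i<j}\lambda_i\lambda_j|x_i-x_j|^2\qquad(\lambda\in\Lambda). \tag{2}$$
Indeed, expand $-\frac12\sum_{i,j}\lambda_i\lambda_j\big(|x_i|^2+|x_j|^2-2x_i\cdot x_j\big)$; the first two terms vanish because $\sum\lambda_i=0$, and $\sum_{i,j}\lambda_i\lambda_jx_i\cdot x_j=X(\lambda)$ remains.

Second, each distance can be read off from $X$: for $\lambda=e_i-e_j$ we get $X(\lambda)=|x_i-x_j|^2$.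

Third, $X$ is positive semidefinite (PSD), and if the points lie in $\mathbb E^d$ then $X$ has rank at most $d$, because it is the squared length of a linear map $\Lambda\to\mathbb R^d$.

As an example, take the points $0,1,-2$ on the line. Here $X(\lambda)=(\lambda_2-2\lambda_3)^2$, of rank $1$, with kernel spanned by $(-3,2,1)$. Formula (2) gives $-(\lambda_1\lambda_2+4\lambda_1\lambda_3+9\lambda_2\lambda_3)$; substituting $\lambda_1=-\lambda_2-\lambda_3$ turns this into $\lambda_2^2-4\lambda_2\lambda_3+4\lambda_3^2$, as it should.

We also use throughout that if a PSD form $X$, with polar form $X(\cdot,\cdot)$, has $X(v)=0$, then $X(v,\lambda)=0$ for all $\lambda$, by Cauchy–Schwarz. For matrices: if $S$ is PSD and $w^\top Sw=0$, then $Sw=0$; in particular, if $S_{jj}=0$, then row $j$ of $S$ is zero.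

## Rank $n$ from $q$, and rank $n$ from the kernel of $Q$

Let $Q$ be the form of $q$, where $q$ spans $\mathbb E^n$, so that $Q$ has rank $n$. Let $V=\ker Q$. Consider a configuration $x$ very near the end of a contraction, with distances slightly larger than those of $q$. Its form is $X=Q+\Delta$, where $\Delta$ is small, of size $\varepsilon$ say. On $V$ the form $Q$ vanishes, so $X|_V=\Delta|_V$ must be PSD. Written in blocks along a complement of $V$ and along $V$,
$$X=\begin{pmatrix}Q+O(\varepsilon)&O(\varepsilon)\\ O(\varepsilon)&\varepsilon\,\overline S+o(\varepsilon)\end{pmatrix}.$$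
Eliminating the upper left block changes the lower right block by $O(\varepsilon^2)$ only. So if $\overline S$ has rank at least $n$, then $X$ should have rank at least $n+n=2n$, and $x$ cannot lie in $\mathbb E^{2n-1}$. We will make this precise later. It tells us what to build: a configuration $q$, and a set of distances that are allowed to grow, such that every nonzero PSD form $\overline S$ on $V$ that can arise this way has rank at least $n$.

Here is a layout that makes $V$ easy to see. Put $r=n+1$, so $r\ge3$, and use $2r=2n+2$ points labelled $1,\dots,r,1',\dots,r'$. Let the primed points be the vertices $b_1,\dots,b_r$ of a simplex in $\mathbb E^n$, the same in $p$ and in $q$. Write the other points of $q$ in terms of this frame: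
$$q_{j'}=b_j,\qquad q_j=-\sum_kT_{jk}b_k,\qquad\text{where each row of the }r\times r\text{ matrix }T\text{ sums to }-1.$$
Write $\lambda=(y,z)\in\mathbb R^r\times\mathbb R^r$, with $y_j$ the coefficient of point $j$ and $z_j$ the coefficient of point $j'$. Then $\Lambda=\{\sum y_j+\sum z_j=0\}$ has dimension $2r-1=2n+1$. The coefficient of $b_k$ in $\sum\lambda_iq_i$ is $(z-T^\top y)_k$, so $Q(\lambda)=0$ exactly when $z=T^\top y$. Thus $V$ is parametrized by $y\in\mathbb R^r$ and has dimension $n+1$.

Now let only the distances between $j$ and $j'$ change, the squares growing by $a_j\ge0$. By (2), $\Delta(\lambda)=-\sum_ja_jy_jz_j$, and on $V$ this is $-\sum_ja_jy_j(T^\top y)_j$. Its symmetric matrix has off-diagonal entries $-\frac12(a_jT_{kj}+a_kT_{jk})$. If all off-diagonal entries of $T$ are positive, these are negative (as soon as the $a_j$ are positive), and that sign pattern forces large rank. For $n=2$ this is visible on the board: a $3\times3$ matrix of rank one, $\pm vv^\top$, has $S_{12}S_{23}S_{13}=\pm(v_1v_2v_3)^2$, and if it is PSD then the sign is $+$ and the product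 is nonnegative; three negative off-diagonal entries have a negative product. So the rank is at least $2=n$.

## Why shrinking only the $n+1$ distances $jj'$ cannot work

The obvious plan is now to choose such a $T$ and look for a $p$, with the same primed points, whose distances are those of $q$ except that each $|p_j-b_j|$ is larger than $|q_j-b_j|$. This plan fails, whatever $T$ is.

**Remark 1.** Let $b_1,\dots,b_r$ be affinely independent in $\mathbb E^n$, $r=n+1$. There are no $p,q$ in $\mathbb E^n$ with $p_{j'}=q_{j'}=b_j$ such that $|p_j-b_j|^2-|q_j-b_j|^2=d_j>0$ for every $j$ and all other distances agree.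

To see this, let $P,Q$ be the two forms; by (2), $P(\lambda)-Q(\lambda)=-\sum_jd_jy_jz_j$. The kernel of $Q$ has dimension $(2n+1)-n=n+1$, and $P$ has rank at most $n$, so there is a nonzero $v=(w,z^\circ)\in\ker Q$ with $P(v)=0$. Since $P$ and $Q$ are PSD, $P(v,\lambda)=Q(v,\lambda)=0$ for all $\lambda\in\Lambda$. Taking the polar form of $P-Q$,
$$\sum_jd_j(w_jz_j+z^\circ_jy_j)=0\qquad\text{for all }(y,z)\in\Lambda .$$
A linear functional that vanishes on $\Lambda$ has all its coefficients equal, so $d_jw_j=d_jz_j^\circ=c$ for all $j$. But $v\in\Lambda$, so $0=\sum w_j+\sum z_j^\circ=2c\sum_j1/d_j$. Hence $c=0$ and $v=0$, a contradiction.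

So one more pair must change. We let the pair $\{1,2\}$ change as well: we look for $p$ with
$$P(\lambda)-Q(\lambda)=-\sum_jy_jz_j-\beta\,y_1y_2 \tag{3}$$
for some $\beta>0$. This extra pair puts a further negative contribution into the off-diagonal entry $(1,2)$ on $V$, so it does not spoil the sign pattern. Let us see what (3) requires.

Put $\zeta=z-T^\top y$, the coefficient vector of $\sum\lambda_iq_i$. Since the primed points are common, the coefficient vector of $\sum\lambda_ip_i$ has the form $\zeta-2My$ for some matrix $M$. Let $J$ be the symmetric $r\times r$ matrix with $J_{12}=J_{21}=1$ and zeros elsewhere. With $z=\zeta+T^\top y$, the right side of (3) becomes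
$$-\zeta^\top y+y^\top Sy,\qquad S=-\tfrac12(T+T^\top)-\tfrac\beta2J .$$
If $|\sum\mu_jb_j|^2=\frac14\mu^\top G\mu$ for vectors $\mu$ of coordinate sum $0$, the left side of (3) is $-\zeta^\top GMy+(My)^\top G\,My$. The two agree if $M=S$ and $G$ inverts $S$. For this $Sy$ must have coordinate sum $0$ for all $y$, that is, $S\mathbf 1=0$ with $\mathbf 1$ the all-ones vector. As $T\mathbf 1=-\mathbf 1$, this says $T^\top\mathbf 1=\mathbf 1-\beta J\mathbf 1$. Summing all entries of $T$ by rows gives $-r$, and by columns gives $r-2\beta$. So $\beta=r$. (For $\beta=0$ the two sums contradict each other, in agreement with Remark 1.) The column sums of $T$ must therefore be $1-r=-n$ for columns $1,2$ and $1$ for the others.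

## The matrices $T$, $S$ and the $2n+2$ points

We need a matrix $T$ with row sums $-1$, column sums $-n,-n,1,\dots,1$, and positive off-diagonal entries. Here is one:

* $T_{11}=T_{22}=-2n$, and $T_{kk}=-(n+1)$ for $k\ge3$;
* $T_{12}=T_{21}=1$;
* $T_{kj}=2$ for $k\in\{1,2\}$, $j\ge3$;
* $T_{kj}=1$ for $k\ge3$, $j\in\{1,2\}$, and $T_{kj}=1$ for $k\ne j$, $k,j\ge3$.

Rows $1,2$ sum to $-2n+1+2(n-1)=-1$, and the other rows to $-(n+1)+2+(n-2)=-1$. Columns $1,2$ sum to $-2n+1+(n-1)=-n$, and the other columns to $-(n+1)+4+(n-2)=1$. Now set
$$S:=-\tfrac12(T+T^\top)-\tfrac r2J .$$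
Explicitly, $S_{11}=S_{22}=2n$, $S_{kk}=n+1$ for $k\ge3$, $S_{12}=-\frac{n+3}2$, $S_{1k}=S_{2k}=-\frac32$ for $k\ge3$, and $S_{jk}=-1$ for $j\neq k$, $j,k\ge3$. Its row sums vanish: $2n-\frac{n+3}2-\frac{3(n-1)}2=0$ and $n+1-3-(n-2)=0$. Hence
$$y^\top Sy=\sum_{j<k}|S_{jk}|(y_j-y_k)^2,$$
because both sides have the same off-diagonal entries and both matrices have zero row sums. All $|S_{jk}|$ with $j\ne k$ are positive, so $S$ is PSD with kernel exactly $\mathbb R\mathbf 1$.

Let $S^+$ be the pseudoinverse of $S$: the symmetric matrix with the same eigenvectors, where each nonzero eigenvalue is replaced by its inverse and $0$ stays $0$. Thus $S^+$ is PSD, is positive definite on $\mathbf 1^\perp$, kills $\mathbf 1$, and $S^+S=SS^+$ is the orthogonal projection onto $\mathbf 1^\perp$. Put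
$$b_j:=\tfrac12(S^+)^{1/2}e_j\in\mathbf 1^\perp\cong\mathbb E^n,\qquad j=1,\dots,r .$$
Then
$$\Big|\sum_j\mu_jb_j\Big|^2=\tfrac14\mu^\top S^+\mu\qquad\text{for all }\mu\in\mathbb R^r\text{ with }\mathbf 1^\top\mu=0. \tag{4}$$
In particular $\sum\mu_jb_j=0$ with $\mathbf 1^\top\mu=0$ forces $\mu=0$: the $b_j$ are affinely independent. Define
$$p_{j'}=q_{j'}=b_j,\qquad q_j=-\sum_kT_{jk}b_k,\qquad p_j=\sum_k(T+rJ)_{kj}b_k\qquad(1\le j\le r).$$
All of these are affine combinations: the rows of $-T$ sum to $1$, and the columns of $T+rJ$ sum to $-n+r=1$ for $j=1,2$ and to $1$ for $j\ge3$. Let $P,Q$ be the forms of $p,q$ on $\Lambda$.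

**Lemma 1.** On $\Lambda$ we have $P(\lambda)-Q(\lambda)=-\sum_jy_jz_j-r\,y_1y_2$. Consequently
$$|p_j-p_{j'}|^2-|q_j-q_{j'}|^2=1\ \ (1\le j\le r),\qquad |p_1-p_2|^2-|q_1-q_2|^2=r,$$
and all other distances agree in $p$ and $q$. In particular $q$ is a contraction of $p$. Moreover $\ker Q=V:=\{(y,T^\top y):y\in\mathbb R^r\}\subset\Lambda$.

**Step 1: coefficient vectors.** The purpose is to express both configurations in the frame $b$. Let $\lambda=(y,z)\in\Lambda$ and $\zeta=z-T^\top y$. The coefficient vector of $\sum\lambda_iq_i$ is $\zeta$, and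
$$\mathbf 1^\top\zeta=\sum_jz_j-(T\mathbf 1)^\top y=\sum_jz_j+\sum_jy_j=0 .$$
The coefficient vector of $\sum\lambda_ip_i$ is $z+(T+rJ)y$. Since $2S=-(T+T^\top)-rJ$, this equals $z-T^\top y-2Sy=\zeta-2Sy$. Its coordinate sum is $0$ too, because $\mathbf 1^\top S=0$.

**Step 2: the difference of the forms.** By (4),
$$P-Q=\tfrac14(\zeta-2Sy)^\top S^+(\zeta-2Sy)-\tfrac14\zeta^\top S^+\zeta=-\zeta^\top S^+Sy+y^\top SS^+Sy=-\zeta^\top y+y^\top Sy .$$
Here we used that $S^+S$ is the orthogonal projection onto $\mathbf 1^\perp$, which contains $\zeta$, and that $SS^+S=S$. Now $\zeta^\top y=z^\top y-y^\top Ty$, and $y^\top Sy=-y^\top Ty-r\,y_1y_2$ because $y^\top Jy=2y_1y_2$. Adding up, the terms $y^\top Ty$ cancel and $P-Q=-z^\top y-r\,y_1y_2$.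

**Step 3: the distances.** Evaluate at differences of unit vectors. For the pair $j,j'$ take $y_j=1$, $z_j=-1$ and all else $0$: the difference is $1$. For the pair $1,2$ take $y_1=1$, $y_2=-1$: the difference is $r$. For every other pair (two primed points, or $j$ and $k'$ with $j\ne k$, or two unprimed points other than $\{1,2\}$) every product in the formula is $0$.

**Step 4: the kernel.** We have $Q(\lambda)=\frac14\zeta^\top S^+\zeta$ with $\zeta\in\mathbf 1^\perp$, and $S^+$ is positive definite there. So $Q(\lambda)=0$ iff $\zeta=0$, i.e. iff $z=T^\top y$. Conversely $(y,T^\top y)\in\Lambda$ for every $y$, since $\mathbf 1^\top y+(T\mathbf 1)^\top y=0$. $\square$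

## The six points in the plane

For $n=2$ and $r=3$,
$$T=\begin{pmatrix}-4&1&2\\1&-4&2\\1&1&-3\end{pmatrix},\qquad S=\begin{pmatrix}4&-\frac52&-\frac32\\-\frac52&4&-\frac32\\-\frac32&-\frac32&3\end{pmatrix},\qquad T+3J=\begin{pmatrix}-4&4&2\\4&-4&2\\1&1&-3\end{pmatrix}.$$
By (4), $|b_j-b_k|^2=\frac14(e_j-e_k)^\top x$ for any solution $x$ of $Sx=e_j-e_k$ (adding a multiple of $\mathbf 1$ to $x$ changes nothing). For $e_1-e_2$ take $x=(\frac2{13},-\frac2{13},0)$, which gives $|b_1-b_2|^2=\frac1{13}=\frac3{39}$. For $e_1-e_3$ take $x=(\frac{16}{39},\frac{10}{39},0)$, which gives $|b_1-b_3|^2=\frac4{39}$, and the same for $|b_2-b_3|^2$ by symmetry. Scale everything by $\sqrt{39}$ and move $b_3$ to the origin. Then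
$$b_1=\big(\tfrac{\sqrt3}2,\tfrac{\sqrt{13}}2\big),\quad b_2=\big(-\tfrac{\sqrt3}2,\tfrac{\sqrt{13}}2\big),\quad b_3=(0,0),$$
$$q_1=4b_1-b_2-2b_3=\big(\tfrac{5\sqrt3}2,\tfrac{3\sqrt{13}}2\big),\quad q_2=\big(-\tfrac{5\sqrt3}2,\tfrac{3\sqrt{13}}2\big),\quad q_3=-b_1-b_2+3b_3=(0,-\sqrt{13}),$$
$$p_1=-4b_1+4b_2+b_3=(-4\sqrt3,0),\quad p_2=(4\sqrt3,0),\quad p_3=2b_1+2b_2-3b_3=(0,2\sqrt{13}).$$
The squared distances, computed directly from these coordinates, are:

| pair | in $p$ | in $q$ |
|---|---|---|
| $1,1'$ and $2,2'$ | $64$ | $25$ |
| $3,3'$ | $52$ | $13$ |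
| $1,2$ | $192$ | $75$ |
| $1,2'$ and $2,1'$ | $40$ | $40$ |
| $1,3'$ and $2,3'$ | $48$ | $48$ |
| $3,1'$ and $3,2'$ | $30$ | $30$ |
| $1,3$ and $2,3$ | $100$ | $100$ |

The triangle $1',2',3'$ does not move. The first two rows drop by $39$ and the third by $117=3\cdot39$, exactly as Lemma 1 says after scaling. We claim that these six points cannot be contracted continuously in $\mathbb E^3$.

## A sign pattern that forces rank $n$

We now treat all distance changes that can occur between $q$ and $p$. They are supported on the pairs $\{j,j'\}$, with amounts $a_j$, and $\{1,2\}$, with amount $b$. For $a\in\mathbb R^r_{\ge0}$ and $b\ge0$ define the symmetric matrix $S(a,b)$ by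
$$y^\top S(a,b)y=-\sum_ja_jy_j(T^\top y)_j-b\,y_1y_2 .$$
Its entries are
$$S(a,b)_{jj}=a_j|T_{jj}|,\qquad S(a,b)_{jk}=-\tfrac12(a_jT_{kj}+a_kT_{jk})-\tfrac b2J_{jk}\le0\quad(j\ne k).$$
For instance $S(\mathbf 1,r)=S$, which has rank exactly $n$.

**Lemma 2.** If $(a,b)\ne0$, $(a,b)\ge0$ and $S(a,b)$ is PSD, then $\operatorname{rank}S(a,b)\ge r-1=n$.

**Step 1: all $a_j$ are positive.** We need this so that every off-diagonal entry is strictly negative. Write $S'=S(a,b)$ and suppose $a_j=0$ for some $j$. Then $S'_{jj}=0$, so row $j$ vanishes. For $k\ne j$ this reads $0=S'_{jk}=-\frac12a_kT_{jk}-\frac b2J_{jk}$, and both terms are $\le 0$, so both are $0$. Since $T_{jk}>0$, we get $a_k=0$ for all $k$. Then $S'_{11}=0$, so $0=S'_{12}=-b/2$ and $(a,b)=0$, a contradiction. So all $a_j>0$, and $S'_{jk}<0$ for all $j\ne k$.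

**Step 2: kernel vectors have no zero entry.** This will bound the dimension of the kernel. Let $S'w=0$, $w\ne0$, and let $|w|$ be the vector of absolute values. As the off-diagonal entries of $S'$ are negative, $S'_{jk}|w_j||w_k|\le S'_{jk}w_jw_k$ for $j\ne k$, so $|w|^\top S'|w|\le w^\top S'w=0$. Since $S'$ is PSD, $S'|w|=0$. If $w_j=0$ for some $j$, then $0=(S'|w|)_j=\sum_{k\ne j}S'_{jk}|w_k|$, with all $S'_{jk}<0$, forces $w=0$, a contradiction.

**Step 3: the kernel is at most a line.** A subspace of dimension at least $2$ contains a nonzero vector with first entry $0$. By Step 2 this is impossible in $\ker S'$, so $\dim\ker S'\le1$. $\square$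

## No way out of $q$ inside $\mathbb E^{2n-1}$

**Proof of Theorem A′.** We make the block picture precise.

**Step 1: a sequence of bad configurations.** The aim is to have something whose limit Lemma 2 can be applied to. Suppose the statement fails. Then there are configurations $x^{(m)}$ in $\mathbb E^{2n-1}$ such that
$$\omega^{(m)}_{ij}:=|x^{(m)}_i-x_j^{(m)}|^2-|q_i-q_j|^2$$
satisfies $0\le\omega_{ij}^{(m)}\le|p_i-p_j|^2-|q_i-q_j|^2$ and $0<\varepsilon_m:=\max\omega^{(m)}_{ij}\to0$. By Lemma 1 the upper bound is $0$ unless $\{i,j\}$ is one of the pairs $\{k,k'\}$ or $\{1,2\}$. Put $a^{(m)}_j=\omega^{(m)}_{jj'}$ and $b^{(m)}=\omega^{(m)}_{12}$. By (2), on $\Lambda$,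
$$X_m(\lambda)=Q(\lambda)-R_m(\lambda),\qquad R_m(\lambda)=\sum_ja^{(m)}_jy_jz_j+b^{(m)}y_1y_2 .$$

**Step 2: the limit on $V$.** Here we get $n$ positive directions inside $V$. On $V=\ker Q$, where $z=T^\top y$, we have $X_m=-R_m=y^\top S(a^{(m)},b^{(m)})y$. This is PSD because $X_m$ is. The vectors $(a^{(m)},b^{(m)})/\varepsilon_m$ have nonnegative entries with maximum $1$. Pass to a subsequence along which they converge to some $(\bar a,\bar b)\ne0$ with nonnegative entries. Then $\overline S=S(\bar a,\bar b)$ is a limit of PSD matrices, hence PSD, and Lemma 2 gives $\operatorname{rank}\overline S\ge n$. So there is an $n$-dimensional subspace $V_0\subset V$ on which $\overline S$ is positive definite.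

**Step 3: constants.** Now we bound every block of $X_m$. Choose a complement $W$ of $V$ in $\Lambda$. Its dimension is $(2n+1)-(n+1)=n$, and $Q$ is positive definite on $W$. Choose $c>0$ such that $Q(w)\ge2c|w|^2$ for $w\in W$ and $y^\top\overline Sy\ge2c|v|^2$ for $v=(y,T^\top y)\in V_0$. Since $X_m(v)/\varepsilon_m\to y^\top\overline Sy$ uniformly on the unit sphere of $V_0$, for large $m$
$$X_m(v)\ge c\,\varepsilon_m|v|^2\qquad(v\in V_0).$$
All coefficients of $R_m$ are at most $\varepsilon_m$. So there is $C>0$ with $|R_m(w)|\le C\varepsilon_m|w|^2$ and with the mixed term $2R_m(w,v)$ of $R_m(w+v)$ bounded by $C\varepsilon_m|w||v|$.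

**Step 4: rank $2n$.** It remains to add up. For $w\in W$ and $v\in V_0$ we have $Q(w+v)=Q(w)$, because $v\in\ker Q$, and $-R_m(v)=X_m(v)$. Therefore
$$X_m(w+v)=Q(w)-R_m(w)-2R_m(w,v)+X_m(v)\ge(2c-C\varepsilon_m)|w|^2-C\varepsilon_m|w||v|+c\,\varepsilon_m|v|^2 .$$
The right side is a quadratic form in $(|w|,|v|)$. It is positive definite if $2c-C\varepsilon_m>0$ and $C^2\varepsilon_m^2<4(2c-C\varepsilon_m)\,c\,\varepsilon_m$. Both hold for large $m$: in the second, the left side is of order $\varepsilon_m^2$, and the right side divided by $\varepsilon_m$ tends to $8c^2>0$. So $X_m$ is positive definite on $W\oplus V_0$, which has dimension $2n$. But $x^{(m)}$ lies in $\mathbb E^{2n-1}$, so $X_m$ has rank at most $2n-1$, a contradiction. $\square$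

**Proof of Theorem A.** Take the points constructed above; by Lemma 1, $q$ is a contraction of $p$. Suppose $x(t)$ is a continuous contraction from $p$ to $q$ in $\mathbb E^{2n-1}$. By monotonicity $|q_i-q_j|\le|x_i(t)-x_j(t)|\le|p_i-p_j|$ for all $t$. The function $\delta(t)=\max_{i,j}\big(|x_i(t)-x_j(t)|^2-|q_i-q_j|^2\big)$ is continuous, with $\delta(0)=r>0$ and $\delta(1)=0$. So it takes a value in $(0,\varepsilon_0)$, which Theorem A′ forbids. $\square$

## $2n+1$ points, $n+1$ of them congruent

We turn to Theorem B: if we keep $n+1$ congruently placed points but allow only $n$ others, there is always a continuous contraction in $\mathbb E^{2n-1}$.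

**Step 1: making $n+1$ points fixed.** This reduces to a situation where only $n$ points move. Let $g$ be an isometry of $\mathbb E^n$ that carries the given $n+1$ points of $q$ to the corresponding points of $p$; it exists because these subconfigurations are congruent. The configuration $g(q)$ is again a contraction of $p$. Suppose we have a continuous contraction from $p$ to $g(q)$ in $\mathbb E^{2n-1}$. Since $2n-1\ge n+1$, the isometry $g^{-1}$ extends to an orientation-preserving isometry of $\mathbb E^{2n-1}$, which is joined to the identity by a path of isometries. So $g(q)$ can be moved to $q$ rigidly, with all distances constant, and the two motions together are a continuous contraction from $p$ to $q$. Hence we may assume that $n+1$ points satisfy $p_i=q_i=:a_i$. Let the other $n$ points go from $b_j$ to $b_j'$, and put $s_j=b_j-b_j'$.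

**Step 2: when the motion (1) already fits.** In (1) the second components are multiples of the vectors $p_i-q_i$, which are $0$ or $s_j$. If $s_1,\dots,s_n$ are linearly dependent, they span at most $n-1$ dimensions, the motion takes place in a copy of $\mathbb E^n\oplus\mathbb E^{n-1}=\mathbb E^{2n-1}$, and we are done. If they are independent, the second components need all $n$ dimensions, and this simple approach stops. From now on the $s_j$ are linearly independent; in particular all are nonzero.

**Step 3: changing the speeds and the directions.** The idea is to embed (1) into a family. With $u=\tan^2(\pi t/2)$ we have $\cos^2(\pi t/2)=\frac1{1+u}$ and $\frac12\sin(\pi t)=\frac{\sqrt u}{1+u}$, so in (1) point $j$ is at $\big(\frac{b_j+ub_j'}{1+u},\frac{\sqrt u\,s_j}{1+u}\big)$. We let each point have its own speed $\kappa_j$, and replace the direction $s_j/|s_j|$ by another unit vector $h_j$. If the $h_j$ can be chosen in $\mathbb E^{n-1}$, we win. So for $\kappa\in\mathbb R^n_{>0}$ and unit vectors $h_j\in\mathbb E^{n-1}$, keep the $a_i$ fixed and let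
$$x_j(u)=\left(\frac{b_j+\kappa_ju\,b_j'}{1+\kappa_ju},\ \frac{\sqrt{\kappa_ju}\,|s_j|\,h_j}{1+\kappa_ju}\right)\in\mathbb E^n\oplus\mathbb E^{n-1},\qquad0\le u\le\infty .$$
At $u=0$ this is $b_j$, at $u=\infty$ it is $b_j'$, and $u=t/(1-t)$ makes it a continuous motion on $[0,1]$.

**Step 4: distances to the fixed points.** These turn out to be harmless. Put $k=\kappa_ju$. Stewart's identity says that for $a\in\mathbb E^n$
$$\left|\frac{b_j+kb_j'}{1+k}-a\right|^2=\frac{|b_j-a|^2+k|b_j'-a|^2}{1+k}-\frac{k|s_j|^2}{(1+k)^2}.$$
The last term is exactly the squared length of the second component of $x_j$, so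
$$|x_j(u)-a|^2=\frac{|b_j-a|^2+\kappa_ju\,|b_j'-a|^2}{1+\kappa_ju}. \tag{5}$$
For $a=a_i$ we have $|b_j'-a_i|\le|b_j-a_i|$. So this is a weighted mean whose weight shifts toward the smaller value as $u$ grows, and it weakly decreases.

**Step 5: distances between moving points.** Here the choice of $h_j$ matters. For $i\ne j$ let
$$A_{00}=|b_i-b_j|^2,\quad A_{01}=|b_i-b_j'|^2,\quad A_{10}=|b_i'-b_j|^2,\quad A_{11}=|b_i'-b_j'|^2,$$
and $\eta_{ij}=h_i\cdot h_j$, $\sigma=\kappa_i+\kappa_j$, $\Pi=\kappa_i\kappa_j$. Write $k_i=\kappa_iu$, $k_j=\kappa_ju$, and let $m_i,m_j$ be the first components of $x_i,x_j$. Stewart's identity, applied first to $m_i$ against the point $m_j$ and then to $m_j$ against $b_i$ and against $b_i'$, gives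
$$|m_i-m_j|^2=\frac{A_{00}+k_jA_{01}+k_iA_{10}+k_ik_jA_{11}}{(1+k_i)(1+k_j)}-\frac{k_i|s_i|^2}{(1+k_i)^2}-\frac{k_j|s_j|^2}{(1+k_j)^2}.$$
The squared distance of the second components is
$$\frac{k_i|s_i|^2}{(1+k_i)^2}+\frac{k_j|s_j|^2}{(1+k_j)^2}-\frac{2\sqrt{k_ik_j}\,|s_i||s_j|\,\eta_{ij}}{(1+k_i)(1+k_j)} .$$
In the sum the terms in $|s_i|^2$ and $|s_j|^2$ cancel, and
$$|x_i-x_j|^2=\frac{A_{00}+Cu+\Pi A_{11}u^2}{1+\sigma u+\Pi u^2},\qquad C=\kappa_jA_{01}+\kappa_iA_{10}-2\sqrt\Pi\,|s_i||s_j|\,\eta_{ij} .$$
The numerator of the derivative is
$$(C+2\Pi A_{11}u)(1+\sigma u+\Pi u^2)-(A_{00}+Cu+\Pi A_{11}u^2)(\sigma+2\Pi u).$$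
In it the terms in $u^3$ cancel, as do the two terms $C\sigma u$, and what remains is
$$(C-\sigma A_{00})+2\Pi(A_{11}-A_{00})u+\Pi(\sigma A_{11}-C)u^2 .$$
Since $q$ is a contraction of $p$, $A_{11}\le A_{00}$. So the distance weakly decreases as soon as $\sigma A_{11}\le C\le\sigma A_{00}$, which is the condition $\eta_{ij}\in I_{ij}(\kappa)$ with
$$I_{ij}(\kappa)=\left[\frac{\kappa_jA_{01}+\kappa_iA_{10}-\sigma A_{00}}{2\sqrt\Pi\,|s_i||s_j|},\ \frac{\kappa_jA_{01}+\kappa_iA_{10}-\sigma A_{11}}{2\sqrt\Pi\,|s_i||s_j|}\right].$$
This interval is nonempty, and $I_{ij}=I_{ji}$.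

**Step 6: what has to be found.** We translate to matrices. Let $\mathrm{Box}(\kappa)$ be the set of symmetric $n\times n$ matrices with unit diagonal and $\eta_{ij}\in I_{ij}(\kappa)$ for $i\ne j$. A singular PSD matrix $\eta$ with unit diagonal has rank at most $n-1$, so it is the Gram matrix of unit vectors $h_1,\dots,h_n\in\mathbb E^{n-1}$. So if some $\mathrm{Box}(\kappa)$ contains a singular PSD matrix, the motion of Step 3 is a continuous contraction in $\mathbb E^{2n-1}$ and we are done. For $n=2$, for example, singular PSD means $\eta_{12}=\pm1$, and we ask whether the interval $I_{12}(\kappa)$ contains $1$ or $-1$ for some $\kappa$.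

**Step 7: one box contains a positive definite matrix.** This is the starting point for a continuity argument. Take $\kappa=\mathbf 1$ and $\eta_{ij}=\frac{s_i\cdot s_j}{|s_i||s_j|}$, the values that belong to the motion (1). This matrix is positive definite, because the $s_j$ are independent. Expanding squares gives
$$A_{00}+A_{11}-A_{01}-A_{10}=-2(b_i-b_i')\cdot(b_j-b_j')=-2\,s_i\cdot s_j .$$
So $C=A_{01}+A_{10}-2s_i\cdot s_j=A_{00}+A_{11}\in[2A_{11},2A_{00}]$, and $\sigma=2$. Hence the matrix lies in $\mathrm{Box}(\mathbf 1)$.

**Step 8: if no box contains a singular PSD matrix, all boxes are positive definite.** Assume that no $\mathrm{Box}(\kappa)$ contains a singular PSD matrix. First, a box containing a positive definite matrix consists of positive definite matrices: the box is convex, and along the segment to a matrix that is not positive definite the smallest eigenvalue would go continuously from a positive value to one that is $\le0$, hence vanish somewhere, at a singular PSD matrix. Next, parametrize each interval $I_{ij}(\kappa)$ linearly by $[0,1]$. The endpoints are continuous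 in $\kappa$, so
$$f(\kappa)=\min\{\text{smallest eigenvalue of }\eta:\ \eta\in\mathrm{Box}(\kappa)\}$$
is continuous on $\mathbb R^n_{>0}$, as a minimum over a fixed compact cube of a jointly continuous function. The set $\{f>0\}$ is open. It is also closed: at a limit $f\ge0$, so the box consists of PSD matrices, none singular by assumption, and $f>0$. It contains $\mathbf 1$ by Step 7 and the first remark of this step. As $\mathbb R^n_{>0}$ is connected, every $\mathrm{Box}(\kappa)$ consists of positive definite matrices.

**Step 9: then the four distances coincide for every pair.** We now let the speeds become very different. A positive definite matrix with unit diagonal has off-diagonal entries in $(-1,1)$. So for all $\kappa$ both endpoints of $I_{ij}(\kappa)$ lie in $(-1,1)$. They are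
$$\frac{\sqrt{\kappa_j/\kappa_i}\,(A_{01}-A)+\sqrt{\kappa_i/\kappa_j}\,(A_{10}-A)}{2|s_i||s_j|},\qquad A=A_{00}\text{ or }A=A_{11} .$$
Boundedness as $\kappa_i/\kappa_j\to\infty$ forces $A_{10}=A_{00}$ and $A_{10}=A_{11}$. Boundedness as $\kappa_i/\kappa_j\to0$ forces $A_{01}=A_{00}$ and $A_{01}=A_{11}$. This holds for every pair $i\ne j$.

**Step 10: moving the points one at a time.** In this remaining case a simpler motion works. Move the points $b_j$ to $b_j'$ one after another, each along a half circle perpendicular to $\mathbb E^n$ inside $\mathbb E^{n+1}\subset\mathbb E^{2n-1}$ (here $n\ge2$ is used); this is the path of Step 3 with $\kappa_j=1$ and $h_j$ a fixed unit vector. While point $j$ moves, all other points lie in $\mathbb E^n$, so (5) gives its distances to them. The distances to the $a_i$ weakly decrease. For another point $i\ne j$, which is at $b_i$ or at $b_i'$, the formula is a weighted mean of two of the four numbers $A$ for the pair $i,j$; these are equal, so the distance is constant. Distances not involving point $j$ do not change. Hence this is a continuous contraction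 in $\mathbb E^{2n-1}$, and one exists in every case. $\square$
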